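# Every $(n_3)$ configuration moves: real cubics and theta graphs

## 1. Counting parameters, and the guess $n-8$

We work in the real projective plane $\mathbb{RP}^2$.

**Definition 1.** A *$k$-configuration* $(n_k)$ is a family of $n$ distinct points and $n$ distinct lines of $\mathbb{RP}^2$ such that each line passes through exactly $k$ of the points and each point lies on exactly $k$ of the lines. Two configurations have the same *isomorphism type* if there are bijections between their points and between their lines that preserve incidence and non-incidence. A *realization* of a configuration is any configuration of the same type. A configuration is *rigid* if any two realizations of its type are related by a projective transformation of $\mathbb{RP}^2$, and *movable* if it is not rigid.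

Conjecture 5.7.1 of the chapter "Properties Of Configurations" says that there are no rigid 3-configurations. Should we believe it?

Count. A point has two coordinates, a line has two, an incidence is one equation, and the projective group $PGL_3(\mathbb R)$ has dimension $8$. For an $(n_k)$ this leaves $4n-kn-8$ parameters, and for $k=3$ it leaves $n-8$. So the first guess is that an $(n_3)$ moves in a family of dimension $n-8$ modulo projectivities, and that the conjecture holds as soon as $n\ge 9$. We test this.

**Test 1: $k=2$.** The count is $2n-8$.

* A $(3_2)$ is a triangle, and all triangles are equivalent.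
* A $(4_2)$ is a closed quadrilateral $p_1p_2p_3p_4$ with lines $p_ip_{i+1}$. Two distinct points lie on at most one common line, so shorter closed polygons than triangles do not occur, and $4$ cannot be split into parts that are at least $3$. Non-incidence says that no three of the $p_i$ are collinear. So there is one class, and the count is $0$.
* A $(5_2)$ is a pentagon for the same reason. Four of its vertices $p_1,\dots,p_4$ are in general position (each of the four triples contains a consecutive pair whose line misses the third point), so they can be normalized. The point $p_5$ then varies in a nonempty open set. The count is $2$, and there are infinitely many classes.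

**Test 2: $n=7,8$.** The count for $(n_3)$ is $-1$ and $0$, so here an example could be rigid. The guess survives because there is no example.

**Lemma 1.** If an $(n_3)$ exists in $\mathbb{RP}^2$, then $n\ge 9$.

*Proof.* A point, its three lines and the two further points on each of them give $n\ge 7$. Let $n\in\{7,8\}$, and consider the cell decomposition of $\mathbb{RP}^2$ by the $n$ lines. The lines are not all concurrent, so the cells are convex polygons with at least $3$ sides. With $v$ vertices, $e$ edges and $f$ cells, Euler's formula for $\mathbb{RP}^2$ says $f=1-v+e$. A line carrying $m$ vertices is divided into $m$ edges. Each edge borders cells on two sides, so $2e\ge 3f$.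

*$n=7$.* The three configuration points on a line account for $3\cdot 2=6$ other lines, that is, for all of them. So the vertices are the $7$ configuration points, $v=7$, $e=7\cdot 3=21$, $f=15$, and $3f=45>42=2e$, a contradiction.

*$n=8$.* On each line the configuration points account for six of the seven other lines. The seventh meets it outside the configuration points. So each line carries three triple points and exactly one further vertex, which is a double point. There are $8/2=4$ double points, so $v=12$, $e=8\cdot 4=32$, $f=21$ and $2e=64=3f+1$. Hence all cells are triangles except one quadrilateral. Two adjacent vertices of the quadrilateral lie on a common line, so they are not both double. The quadrilateral therefore has at most two double vertices, and some double point $w=a\cap b$ has only triangles around it. Let $w_1,w_2$ on $a$ and $z_1,z_2$ on $b$ be the vertices next to $w$. Here $w_1\ne w_2$ and $z_1\ne z_2$, because each line has four vertices. These four are triple points, because the only double point of $a$ and of $b$ is $w$. Each of the four cells at $w$ is a triangle $ww_iz_j$, so the four lines $w_iz_j$ belong to the arrangement. They are different from $a,b$,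 because $w_i\notin b$ and $z_j\notin a$. They are distinct, because two of them that coincide would contain $w_1,w_2$ or $z_1,z_2$ and so equal $a$ or $b$. Thus through $w_i$ pass $a,w_iz_1,w_iz_2$ and no other line, and through $z_j$ pass $b,w_1z_j,w_2z_j$ and no other line. The two remaining lines avoid $w_1,w_2,z_1,z_2$, so each contains three of the other four triple points. Two 3-subsets of a 4-set share two elements, so two distinct lines share two points, a contradiction. $\square$

**Test 3: a cyclic $(9_3)$.** Take points $0,\dots,8$ and lines $L_i=\{i,i+1,i+3\}$ modulo $9$: the lines are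
$$013,\ 124,\ 235,\ 346,\ 457,\ 568,\ 670,\ 781,\ 802 .$$
In a realization no three of $0,1,2,5$ are collinear, because the lines $013$, $802$, $124$ through two of $0,1,2$ contain no third point of the four. So exactly one projectivity brings us to
$$0=(1,0,0),\quad 1=(0,1,0),\quad 2=(0,0,1),\quad 5=(1,1,1).$$
Then $3=01\cap 25=(1,1,0)$. The point $4$ is on line $12$ and different from $1,2$, so $4=(0,1,t)$ with $t\ne0$. The point $8$ is on line $02$ and different from $2$, so $8=(1,0,s)$. Cross products give the lines $34=(t,-t,1)$, $58=(s,1-s,-1)$, $45=(1-t,t,-1)$, $81=(-s,0,1)$, and then
$$6=34\cap 58=(s+t-1,\ s+t,\ t),\qquad 7=45\cap 81=(t,\ s+t-1,\ st).$$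
One incidence is left: $6,7,0$ collinear, i.e. $(s+t)st-t(s+t-1)=0$. Dividing by $t$,
$$t(s-1)=-(s^2-s+1). \tag{1}$$
Since $s=1$ would give $0=-1$, we have $s\ne1$ and $t=-(s^2-s+1)/(s-1)$. Realizations modulo projectivities form an open subset of this curve (distinctness and non-incidence are open conditions). It is nonempty: $s=2$, $t=-3$ gives $4=(0,1,-3)$, $8=(1,0,2)$, $6=(2,1,3)$, $7=(3,2,6)$ and the nine lines, in the order above,
$$z=0,\quad x=0,\quad x=y,\quad -3x+3y+z=0,\quad 4x-3y-z=0,\quad 2x-y-z=0,\quad 3y=z,\quad 2x=z,\quad y=0.$$
Substituting all nine points shows that each line contains exactly its three points. So we have one parameter, and $n-8=1$.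

**Test 4: Pappus.** Take $A_1,A_2,A_3$ on a line $a$, $B_1,B_2,B_3$ on a line $b$, and $C_k=A_iB_j\cap A_jB_i$ for $\{i,j,k\}=\{1,2,3\}$. By Pappus' theorem the $C_k$ lie on a line $c$. With $A_i=(0,0),(1,0),(3,0)$ and $B_i=(0,1),(2,1),(3,1)$ one finds
$$C_3=(\tfrac23,\tfrac13),\quad C_2=(\tfrac32,\tfrac12),\quad C_1=(\tfrac73,\tfrac23)$$
on $c:\ x=5y-1$. The six lines $A_iB_j$, namely $x=2y$, $x=3y$, $x=1-y$, $x=1+2y$, $x=3-3y$, $x=3-y$, contain one $C_k$ each. So this is a $(9_3)$. Near it we may choose $a,b$ and three points on each freely, which is $2+2+6=10$ parameters. Modulo projectivities two are left, while $n-8=1$. One of the $27$ equations follows from the others.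

So the number $n-8$ is not always right, but "at least $n-8$, hence at least $1$" has survived.

## 2. Labelled realizations and the theorem

**Definition 2.** The *Levi graph* $G$ of an $(n_3)$ has the $n$ points and the $n$ lines as vertices. The two kinds are called *types*, and edges are the incidences.

It is bipartite and cubic, and its girth (length of a shortest cycle) is at least $6$, because a 4-cycle would be two points on two common lines. In Test 3 the point $0$ is adjacent to $L_0,L_8,L_6$.

**Definition 3.** Let $V=V(G)$. A *labelled realization* is a map $\rho$ from $V$ to points and lines of $\mathbb{RP}^2$ that respects types, is injective on points and on lines, and satisfies: $\rho(p),\rho(\ell)$ are incident if and only if $p,\ell$ are adjacent. The set of all of them is $\mathcal R\subseteq(\mathbb{RP}^2)^n\times(\mathbb{RP}^{2*})^n$.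

The group $PGL_3(\mathbb R)$ acts on $\mathcal R$. The set $\mathcal R$ is *semialgebraic*: a finite union of sets given by polynomial equations and strict inequalities. The standard facts we use are these.

* Such a set is a finite disjoint union of semialgebraic analytic manifolds, and its dimension is the largest dimension of a piece.
* It has finitely many connected components, each semialgebraic.
* An infinite semialgebraic set has dimension $\ge1$.
* Injective semialgebraic maps preserve dimension.
* A semialgebraic subset of full dimension in a semialgebraic manifold has nonempty interior there.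

**Theorem 2.** Every $(n_3)$ configuration is movable. In fact $\mathcal R$ is not contained in a countable union of $PGL_3(\mathbb R)$-orbits, so there are uncountably many projectively inequivalent realizations. Moreover $\dim\mathcal R\ge 9$.

So the conjecture is true. The bound is attained.

**Proposition 3.** For the cyclic $(9_3)$ of Test 3, $\dim\mathcal R=9$.

*Proof.* Each realization is carried by exactly one projectivity to one with the normalized points $0,1,2,5$. So $\mathcal R$ is in bijection, semialgebraically, with $PGL_3(\mathbb R)$ times a nonempty open subset of the curve (1), which is a graph over the $s$-axis minus $\{1\}$. The dimension is $8+1$. $\square$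

**Movability follows from the second sentence.** Suppose the type of $\rho_0$ is rigid. For each $\rho\in\mathcal R$ some $g$ maps the configuration of $\rho_0$ to that of $\rho$, so $g^{-1}\rho=\rho_0\circ\sigma$ with $\sigma$ a type-preserving automorphism of $G$. There are finitely many $\sigma$, so $\mathcal R$ is a finite union of orbits. To prove the second sentence, we assume for contradiction:

(H) $\mathcal R\ne\emptyset$ is contained in a countable union of orbits.

**Trivial stabilizers.** Take two lines through a common configuration point and on each the two other configuration points. These are four points, no three collinear. So an element of $PGL_3(\mathbb R)$ that fixes all elements of a realization of a nonempty union of components of $G$ is $1$.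

**Reduction to connected $G$.** Suppose $G=G_1\sqcup G_2$ with nonempty unions of components, and let $\rho_0\in\mathcal R$. For $g$ near $1$ let $\rho_g$ be $\rho_0$ on $G_1$ and $g\rho_0$ on $G_2$. Then $\rho_g\in\mathcal R$, since distinctness and non-incidence are open conditions. There are uncountably many such $g$, so by (H) there are $g\ne g'$ and $h$ with $h\rho_g=\rho_{g'}$. On $G_1$ this says that $h$ fixes $\rho_0|_{G_1}$, so $h=1$. On $G_2$ we get $g\rho_0|_{G_2}=g'\rho_0|_{G_2}$, so $g=g'$, a contradiction. From now on $G$ is connected and, by Lemma 1, $n\ge 9$.

## 3. Isolated real zeros: a quadratic from a cycle, a cubic from a theta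

Over $\mathbb C$ the count nearly proves something: $m$ equations on a manifold of dimension $N$ cut out a set whose components all have dimension at least $N-m$, so the complex solutions through a given configuration form a set of dimension at least $4n-3n=n\ge 9$. Over $\mathbb R$ this conclusion is false. The equation $x^2+y^2=0$ in $\mathbb R^2$ has one real solution, although $2-1=1$. A real realization could be an isolated real singular point of a positive-dimensional complex variety, modulo $PGL_3$. Every proof must exclude this.

**Removing a cycle.** A sensible attempt is to free most of the configuration from singularities. Let $z_1z_2\dots z_{2c}$ be an induced cycle of $G$. Each $z_i$ has one neighbor $o_i$ outside it. Let the elements outside the cycle vary, subject only to their own incidences. They form a manifold of dimension $n$ near the given position. (The proof of Lemma 5 below works with the cycle in place of $T$: there are $2(2n-2c)$ coordinates and $3n-4c$ independent equations.) Now rebuild the cycle. Represent points and lines by vectors of $\mathbb R^3$, with incidence $\langle p,\ell\rangle=0$ and with joins and meets as cross products. Start with $z_1\in o_1^\perp$,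 put $z_{i+1}=z_i\times o_{i+1}$, and return by $z_1'=z_{2c}\times o_1$. The map $z_1\mapsto z_1'$ is a linear map of the plane $o_1^\perp$ to itself, and the cycle closes when $z_1'$ is proportional to $z_1$. This is one binary *quadratic* equation in $z_1$. If our realization is a simple root, the root survives small changes and we get an $n$-dimensional family. If it is a double root, the argument stops: for nearby data the root may split into two conjugate complex roots, as in $\tau^2+\varepsilon=0$, and nothing forces a real root.

**Odd degree.** So we look for a piece whose reconstruction is governed by an equation of odd degree. Remove instead two vertices $X,Y$ joined by three disjoint paths. Then $X$ moves freely in a plane, each path determines a vector $M_iX$ depending linearly on $X$, and $Y$ exists when $\det(M_1X,M_2X,M_3X)=0$. This is a plane *cubic*. A real plane cubic can have an isolated real point too. Two examples show what can happen: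

* $y^2z=x^2(x-z)$. In the chart $z=1$ it is $y^2=x^2(x-1)$, whose real points are $(0,0)$ and points with $x\ge1$. The origin is isolated, but the same irreducible curve has infinitely many real points elsewhere. Those are good enough for us: we do not need to stay near the given realization.
* $z(x^2+y^2)=0$. The point $(0,0,1)$ is isolated among the real points and lies only on two conjugate complex lines. The real line $z=0$ is a different component, and it may consist of degenerate positions only.

The second kind is what we must defeat. The cubics we construct pass through three known real points $a_1,a_2,a_3$. If these are not collinear, they cannot all lie on the residual real line, so one of them lies on the conjugate lines, and this will pin those lines down. To make this work, the piece to be removed must be chosen with care, by graph theory.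

## 4. Thetas and three conditions on them

For $A\subseteq V$ let $\delta(A)$ be the set of edges leaving $A$ and $d(A)=|\delta(A)|$. For disjoint sets let $e(A,B)$ be the number of edges between them.

**Definition 4.** A *theta* is an induced subgraph $T$ of $G$ (all edges of $G$ between its vertices are in it) consisting of two nonadjacent *ends* $X,Y$ and three internally disjoint $X$–$Y$ paths of length $\ge2$. Each non-end vertex of $T$ has exactly one neighbor outside $T$, its *outer neighbor*. For an end $X$ let $u_1,u_2,u_3$ be its neighbors and $a_i$ the outer neighbor of $u_i$.

The $a_i$ are distinct, since $a_1=a_2$ would give the 4-cycle $Xu_1a_1u_2$.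

**Definition 5.** A cycle with $2c$ vertices is *short* if $n-c\ge5$ and $3c<2n$.

**Proposition 4.** Let $G$ be connected, cubic, bipartite, of girth $\ge6$, with $2n\ge18$ vertices ($n$ of each type). There is a theta $T$ with an end $X$ such that

* (α) $a_1,a_2,a_3$ have no common neighbor in $G$;
* (β) there is no $S\subseteq V\setminus T$ with $\delta(S)=\{a_1u_1,a_2u_2,a_3u_3\}$;
* (γ) all three cycles of $T$ are short.

The proof occupies Sections 9–12. Conditions (α) and (β) will give a deformation that makes $a_1,a_2,a_3$ non-collinear. Condition (γ) will guarantee that moving one cycle while the rest stays fixed is not a projectivity in disguise.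

**Example.** In the cyclic $(9_3)$ let $X=0$ and $Y=L_7=\{7,8,1\}$, with paths
$$0,L_0,1,L_7;\qquad 0,L_8,8,L_7;\qquad 0,L_6,7,L_7.$$
Each $L_0=\{0,1,3\}$, $L_8=\{8,0,2\}$, $L_6=\{6,7,0\}$ contains $0$, just one of $1,8,7$, and one more point, so this is a theta, and $a_1=3$, $a_2=2$, $a_3=6$. (α): the only line through $2,3$ is $235$, which misses $6$. (γ): all cycles have $c=3$, and $9-3\ge5$, $9<18$. (β): a set $S$ as described contains $3$; its only leaving edge at $3$ is $3L_0$, so it contains $L_3=346$, hence $4$, hence $L_4=457$ (all edges except the three $a_iu_i$ stay inside $S$), hence $7\in T$, a contradiction.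

The outer neighbors of the points $1,8,7$ are $L_1,L_5,L_4$. So if the ten elements outside $T$ are kept in place, the question is for which $X$ the points $X3\cap L_1$, $X2\cap L_5$, $X6\cap L_4$ are collinear. By $(X\times a)\times g=\langle X,g\rangle a-\langle a,g\rangle X$, with the coordinates at $s=2,t=-3$ and $L_1=(1,0,0)$, $L_5=(2,-1,-1)$, $L_4=(4,-3,-1)$, the three points are
$$(0,\,x-y,\,-z),\quad (x,\,y,\,2x-y),\quad (6x-6y-2z,\ 4x-5y-z,\ 12x-9y-5z),$$
and their determinant is
$$F=-9x^2y-3x^2z+15xy^2+12xyz-6y^3-8y^2z+xz^2-2yz^2 .$$
It vanishes at $0=(1,0,0)$ and at $3=(1,1,0)$, $2=(0,0,1)$, $6=(2,1,3)$. Its gradient at $(1,0,0)$ is $(0,-9,-3)\ne0$, so here $X$ can simply move along a smooth branch of the cubic. The proof must also handle the case where the gradient vanishes.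

## 5. The partial realizations of $G-T$

Fix $\rho_0\in\mathcal R$ and $(T,X)$ from Proposition 4. Everything is symmetric under exchanging points and lines, so let $X$ be a point. Then the $u_i$ are lines and the $a_i$ are points. Let $v=|T|$.

For $z\in V\setminus T$ choose a lift $z_0\in\mathbb R^3$ of $\rho_0(z)$ and a 2-dimensional complement $H_z$ of $\mathbb Rz_0$, and let $z$ vary in the affine plane $z_0+H_z$. Let $\Omega$ be the set of all $\omega=(z)_{z\notin T}$ with
$$g_e(\omega)=\langle z,z'\rangle=0\quad\text{for all edges } e=zz' \text{ of } G-T,$$
and let $\omega_0=(z_0)$.

**Lemma 5.** Near $\omega_0$, $\Omega$ is an analytic manifold of dimension $n-1$ with tangent space $\bigcap_e\ker dg_e$ at $\omega_0$.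

*Proof.* We show that the $dg_e$ are linearly independent at $\omega_0$. Suppose $\sum_e\lambda_e\,dg_e=0$ on $\prod_zH_z$. Moving only $z$ shows that the functional $h\mapsto\sum_{z'}\lambda_{zz'}\langle h,z_0'\rangle$ vanishes on $H_z$ (the sum is over neighbors $z'$ of $z$ in $G-T$). It also vanishes at $h=z_0$, by incidence. Hence it vanishes on $\mathbb R^3$:
$$\sum_{z'}\lambda_{zz'}z_0'=0\quad\text{for every } z\in V\setminus T. \tag{2}$$
The at most three vectors $z_0'$ represent distinct elements of one type, so they are pairwise independent. Therefore at each $z$ either all $\lambda$'s vanish or exactly three are nonzero. In the second case all three $G$-neighbors of $z$ lie outside $T$ and carry a nonzero $\lambda$ too. So the set of vertices with a nonzero $\lambda$ is closed under adjacency in $G$. It is disjoint from $T\ne\emptyset$, and $G$ is connected, so it is empty.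

The theta has $v-2$ vertices of degree $2$ and two of degree $3$, hence $v+1$ inner edges and $3v-2(v+1)=v-2$ outgoing edges. So $G-T$ has $3n-(2v-1)$ edges, and the dimension is $2(2n-v)-(3n-2v+1)=n-1$. $\square$

Intersect $\Omega$ with an open ball around $\omega_0$ so small that the $dg_e$ are independent at every point of the intersection, and let $B$ be the connected component containing $\omega_0$. It is a connected, semialgebraic, analytic manifold, open in $\Omega$. We shrink the ball no further.

**Lemma 6.** The set $B^*=\{\omega\in B:\ a_1,a_2,a_3\text{ not collinear}\}$ is open and dense in $B$.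

*Proof.* Openness is clear. The function $h=\det(a_1,a_2,a_3)$ is analytic on the connected manifold $B$, so it suffices to show $h\not\equiv0$. Suppose $h\equiv0$. Then the three distinct points $a_i(\omega_0)$ lie on a line; let $R$ be a lift of it. If $R$ were a configuration line, it would be adjacent in $G$ to $a_1,a_2,a_3$, contradicting (α). So $R$ is not proportional to the lift of any configuration line.

At $\omega_0$ we have $dh=\sum_i\langle da_i,\,a_j\times a_k\rangle$ with $(i,j,k)$ cyclic, and $a_j\times a_k=\gamma_iR$ with $\gamma_i\ne0$. Since $dh$ vanishes on $T_{\omega_0}\Omega=\bigcap\ker dg_e$, there are $\lambda_e$ with $dh=\sum\lambda_e\,dg_e$. Move one vertex $z$ at a time, and note as before that both sides vanish at $h=z_0$ (for $z=a_i$ because $\langle a_i,R\rangle=0$). This gives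
$$\sum_{z'}\lambda_{a_iz'}z_0'=\gamma_iR\ne0\ \ (i=1,2,3),\qquad \sum_{z'}\lambda_{zz'}z_0'=0\ \ (z\notin T,\ z\ne a_1,a_2,a_3).$$
As $R$ is not proportional to any $z_0'$, at least two $\lambda$'s at $a_i$ are nonzero. Since $u_i\in T$, the vertex $a_i$ has at most two neighbors outside $T$. So both of its edges other than $a_iu_i$ belong to $G-T$ and have $\lambda\ne0$. At every other vertex zero or three $\lambda$'s are nonzero. Let $S\subseteq V\setminus T$ be the set of vertices with a nonzero $\lambda$. A vertex of $S$ other than the $a_i$ has all three neighbors in $S$. The vertex $a_i$ has two neighbors in $S$ and the third, $u_i$, in $T$. Hence $\delta(S)=\{a_1u_1,a_2u_2,a_3u_3\}$, contradicting (β). $\square$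

## 6. The cubic of a theta

**Construction.** Let path $i$ be $X,v_{i,1}=u_i,v_{i,2},\dots,v_{i,r_i},Y$ with $r_i\ge1$ and outer neighbors $o_{i,1}=a_i,o_{i,2},\dots,o_{i,r_i}\in V\setminus T$. For $\omega\in B$ and $X\in\mathbb C^3$ put
$$v_{i,1}=X\times a_i,\quad v_{i,s}=v_{i,s-1}\times o_{i,s},\quad M_iX=v_{i,r_i},\quad Y=M_1X\times M_2X,$$
$$F_\omega(X)=\det(M_1X,M_2X,M_3X)=\langle Y,M_3X\rangle .$$
Each $M_i=M_i(\omega)$ is linear, so $F_\omega$ is a real cubic form in $X$, possibly $0$, with coefficients polynomial in $\omega$. From $a_i\times a_i=0$ we get $M_ia_i=0$, hence
$$F_\omega(a_i(\omega))=0\qquad(i=1,2,3). \tag{3}$$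
Let $X_0$ be a lift of $\rho_0(X)$. At $(\omega_0,X_0)$ all these vectors are nonzero multiples of the realized elements, because each join or meet is of two distinct elements: $v_{i,s-1}\in T$ (or $X$) and $o_{i,s}\notin T$ are distinct neighbors of $v_{i,s}$, and similarly at $Y$. In particular $F_{\omega_0}(X_0)=0$.

**Excluding degeneration.** For $z\in V$ let $E_z$ be the vector attached to $z$: the coordinate of $\omega$ if $z\notin T$, and $X$, $v_{i,s}$ or $Y$ otherwise. Let $\Psi(\omega,X)$ be the product of

* all $\langle E_p,E_\ell\rangle$ over nonadjacent point–line pairs $p,\ell$, and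
* for each pair of distinct vertices $z,z'$ of the same type, one coordinate of $E_z\times E_{z'}$ that is nonzero at $(\omega_0,X_0)$.

Each $E_z$ is homogeneous in $X$ (of degree $0$, $1$ or $2$), so $\Psi$ is a homogeneous real polynomial in $X$, polynomial in $\omega$, and $\Psi(\omega_0,X_0)\ne0$.

**Lemma 7.** If $\omega\in B$, $X\in\mathbb R^3\setminus\{0\}$, $F_\omega(X)=0$ and $\Psi(\omega,X)\ne0$, then the $E_z$ form a labelled realization.

*Proof.* $\Psi\ne0$ makes all $E_z$ nonzero, distinct within each type, and non-incident when nonadjacent. The incidences of $G-T$ hold because $\omega\in\Omega$. Those between $v_{i,s}$ and its predecessor and outer neighbor, and those of $Y$ with $v_{1,r_1},v_{2,r_2}$, hold because cross products are orthogonal to their factors. The last one, $Y$ with $v_{3,r_3}$, is $F_\omega(X)=0$. $\square$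

Call such a real point $[X]$ *good* for $\omega$. By Lemma 5 the base has dimension $n-1$. One more dimension from good points is what we want.

## 7. Case I: infinitely many good points over an open set

Suppose there is a nonempty open semialgebraic $B_1\subseteq B$ such that every $\omega\in B_1$ has infinitely many good points.

**Step 1: the family has dimension at least $n$.** The set $\{(\omega,[X]):\omega\in B_1,\ [X]\text{ good for }\omega\}$ is semialgebraic. Its fibers over $B_1$ are infinite semialgebraic sets, so they have dimension $\ge1$. By semialgebraic triviality (Hardt; Bochnak–Coste–Roy, *Real Algebraic Geometry*, Thm 9.3.2) the projection to $B_1$ is a product over a nonempty open subset of $B_1$. So the set has dimension at least $(n-1)+1=n$. By Lemma 7 it maps semialgebraically to $\mathcal R$. This map is injective: $[X]$ is part of the realization, and $\omega$ can be recovered because $z_0+H_z$ is an affine chart of the projective plane. Hence $\dim\mathcal R\ge n\ge9$.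

**Step 2: countably many orbits cannot cover it.** Now $\mathcal R$ contains a $9$-dimensional smooth embedded submanifold $N$ of $(\mathbb{RP}^2)^n\times(\mathbb{RP}^{2*})^n$. Let $\pi:U\to N$ be a smooth retraction of a neighborhood $U$ of $N$. For an orbit $O=PGL_3(\mathbb R)\rho$ we have $O\cap N=\pi(O\cap N)\subseteq\pi(O\cap U)$. The right side is the image of the smooth map $g\mapsto\pi(g\rho)$ from the open subset $\{g:g\rho\in U\}$ of the $8$-dimensional manifold $PGL_3(\mathbb R)$ to the $9$-dimensional $N$, so it has measure zero in $N$. Countably many orbits therefore do not cover $N$, contradicting (H).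

## 8. Case II: conjugate lines and a cycle moving alone

Suppose no such $B_1$ exists.

**Step 1: approach $\omega_0$ through poor parameters.** The set of $\omega\in B$ with only finitely many good points is dense in $B$. Otherwise some small open ball would meet $B$ in a nonempty set of $\omega$ all having infinitely many good points, and this would be an admissible $B_1$. Since $B^*$ is open and dense (Lemma 6), there are $\omega_j\in B^*$ with $\omega_j\to\omega_0$, each with finitely many good points.

**Step 2: $F_{\omega_0}$ vanishes identically on one of the lines $\rho_0(u_i)=X_0a_i(\omega_0)$.** This is trivial if $F_{\omega_0}\equiv0$. Otherwise some real line $\Lambda\ni X_0$ has $F_{\omega_0}|_\Lambda\not\equiv0$, since the real lines through $X_0$ cover $\mathbb{RP}^2$. Parametrize $\Lambda$ near $X_0$ as $X_0+\tau D$. The polynomials $F_{\omega_j}(X_0+\tau D)$ in $\tau$ converge to $F_{\omega_0}(X_0+\tau D)\not\equiv0$, which vanishes at $\tau=0$. By continuity of roots, for large $j$ they are not identically zero and have zeros $\tau_j\in\mathbb C$ with $\tau_j\to0$. So $X_j=X_0+\tau_jD$ is a complex zero of $F_{\omega_j}$, and $X_j\to X_0$. For large $j$ we have $\Psi(\omega_j,X_j)\ne0$.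

Let $\Gamma$ be a complex irreducible component of the cubic $\{F_{\omega_j}=0\}$ through $X_j$. Since $\Psi(\omega_j,\cdot)$ is not identically $0$ on $\Gamma$, it has finitely many zeros on $\Gamma$. All other real points of $\Gamma$ are good for $\omega_j$. As there are finitely many good points, $\Gamma$ has only finitely many real points. Let the bar denote complex conjugation. Since $F_{\omega_j}$ is real, $\overline\Gamma$ is also a component.

*Suppose $\Gamma=\overline\Gamma$.* Then $\Gamma$ has a real equation.

* If $\deg\Gamma\in\{1,3\}$, every real line meets $\Gamma$ in a real point, because a real binary form of odd degree has a real root. Take a real point off $\Gamma$ (a nonzero real form does not vanish on all of $\mathbb{RP}^2$) and the infinitely many real lines through it. They meet only in that point, so $\Gamma$ has infinitely many real points, a contradiction.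
* If $\deg\Gamma=2$, then $\Gamma$ is a smooth real conic. With one real point it would have infinitely many, the second intersections with real lines through that point. So it has none. By (3) the real points $a_1,a_2,a_3$ lie on $\{F_{\omega_j}=0\}$, hence on the residual real line, contradicting $\omega_j\in B^*$.

*So $\Gamma\ne\overline\Gamma$.* Both are components of a cubic, so $2\deg\Gamma\le3$ and $\Gamma$ is a line. If $f$ is its equation, then $f\overline f$ is real, so the residual component is a real line. A real point of $\Gamma\cup\overline\Gamma$ lies on both, so it is the point $\Gamma\cap\overline\Gamma$. By (3) each $a_i(\omega_j)$ lies on the residual line or on $\Gamma\cup\overline\Gamma$. Since they are not collinear, some $a_i(\omega_j)$ lies on $\Gamma\cup\overline\Gamma$ and, being real, on $\Gamma$. For large $j$ we have $a_i(\omega_j)\ne X_j$, because the limits are the distinct points $a_i(\omega_0)$ and $X_0$. So $\Gamma$ is the line $a_i(\omega_j)X_j$. Pass to a subsequence with constant $i$. Then $F_{\omega_j}(s\,a_i(\omega_j)+tX_j)=0$ for all $s,t$, and letting $j\to\infty$ gives $F_{\omega_0}(s\,a_i(\omega_0)+tX_0)=0$ for all $s,t$. This proves the step.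

**Step 3: one cycle moves and everything else stays.** Let $i$ be as in Step 2. All real $X\in\rho_0(u_i)$ near $X_0$ satisfy $F_{\omega_0}(X)=0$ and $\Psi(\omega_0,X)\ne0$. By Lemma 7, with $\omega=\omega_0$, they give uncountably many distinct labelled realizations, all equal to $\rho_0$ on $V\setminus T$. For these $X$ the line $Xa_i$ is still $\rho_0(u_i)$, so by the recursion all inner elements of path $i$ are unchanged. So these realizations agree with $\rho_0$ outside the cycle $C'$ formed by the other two paths of $T$ with their ends $X,Y$. As $T$ is induced, $C'$ is an induced cycle of $G$. By (H) two of these realizations, $\rho\ne\rho'$, lie in one orbit: $\rho'=g\rho$. We now show that this contradicts (γ).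

**Lemma 8.** Let $C'$ be an induced cycle of $G$ with $2c$ vertices, and let $\rho\ne\rho'\in\mathcal R$ agree on $V\setminus C'$ and satisfy $\rho'=g\rho$ with $g\in PGL_3(\mathbb R)$. Then $C'$ is not short.

*Proof.* We have $g\ne1$, and $g$ fixes all $\rho(z)$ with $z\notin C'$. Call these the *rest* elements: $n-c$ points and $n-c$ lines. If $g$ fixed $\rho(z)$ for some $z\in C'$, it would fix the next element $\rho(z^+)$ of the cycle, which is the join or meet of $\rho(z)$ and the image of the one outside neighbor of $z^+$. Going around, $g$ would fix everything and $\rho'=\rho$. So $g$ fixes no cycle element.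

If all real eigenspaces of $g$ are 1-dimensional, $g$ has at most three fixed points, so $n-c\le3$ and $C'$ is not short. Otherwise, as $g\ne1$, some eigenspace has dimension $2$ and, up to scaling, $g=\lambda+u\varphi^{T}$ with $\lambda\neq 0$ and $u,\varphi\ne0$. Let $r$ be the line $\ker\varphi$ and $o=[u]$. A point $p$ is fixed if and only if $\lambda p+\varphi(p)u$ is proportional to $p$, i.e. $p\in r$ or $p=o$. A line with covector $\psi$ is fixed if and only if $\lambda\psi+\psi(u)\varphi$ is proportional to $\psi$, i.e. the line contains $o$ or equals $r$.

* If $r$ is a line of the configuration $\rho$, it carries exactly three configuration points, and every rest point except possibly $o$ lies on $r$. So $n-c\le4$.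
* If $o$ is a configuration point, it lies on exactly three configuration lines, and every rest line except possibly $r$ passes through $o$. So $n-c\le4$.
* Otherwise all rest points lie on $r$, and every rest line is different from $r$. So a rest line contains at most one rest point, hence at least two cycle points. Each cycle point has exactly one neighbor outside $C'$, i.e. is on exactly one rest line. Thus $c\ge2(n-c)$, i.e. $3c\ge2n$.

In no case is $C'$ short. $\square$

By (γ) the cycle $C'$ of Step 3 is short, so Lemma 8 gives the contradiction. Both cases are impossible, so (H) is false. Given Proposition 4, this proves the first two sentences of Theorem 2.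

**The dimension bound.** Stabilizers are trivial, so each orbit is an 8-dimensional semialgebraic subset of $\mathcal R$. Suppose $\dim\mathcal R\le8$. Write $\mathcal R$ as a finite union of semialgebraic manifolds of dimension $\le8$. Each orbit meets some 8-dimensional piece in a set of dimension $8$, hence has nonempty interior in that piece. The orbits are pairwise disjoint, and a manifold contains only countably many pairwise disjoint nonempty open sets, so there are only countably many orbits. This contradicts the second sentence of Theorem 2. So $\dim\mathcal R\ge9$.

It remains to prove Proposition 4. This is pure graph theory. Let $G$ be as stated there; we still speak of points and lines as the two types.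

## 9. Cuts with at most three edges, and an uncuttable set $W$

Small edge cuts are dangerous for (β). We therefore look for $T$ inside a set $W$ that small cuts do not split.

**Parity of cuts.** Let $b_p,b_l$ be the numbers of edges of $\delta(A)$ whose end in $A$ is a point, respectively a line. Counting the edges inside $A$ from both types, $3\,\#\text{points}-b_p=3\,\#\text{lines}-b_l$, so $b_p\equiv b_l\pmod3$. Hence:

(F) $d(A)\ne1$. If $d(A)=2$ then $b_p=b_l=1$. If $d(A)=3$ then all three ends in $A$ have the same type. By connectivity $d(A)=0$ only for $A=\emptyset,V$.

**Lemma 9.** If $|A|\ge2$ and $d(A)\le3$, then $A=V$ or $|A|\ge13$.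

*Proof.* Let $A\ne V$, so $d(A)\in\{2,3\}$. Two vertices have $d\ge4$, so $|A|\ge3$. Then $G[A]$ has at least $(3|A|-3)/2\ge|A|$ edges, hence a cycle, hence at least three points and three lines.

*$d(A)=3$.* Say all ends in $A$ are points. Then every line of $A$ has its three points in $A$, and $\#\text{points}=\#\text{lines}+1\ge4$. At most three points carry boundary edges, so some point of $A$ has its three lines in $A$. The points of these lines give at least $7$ points, hence at least $6$ lines.

*$d(A)=2$.* Then $\#\text{points}=\#\text{lines}$. This number is not $3$, because a bipartite graph on $3+3$ vertices with $8$ edges has a 4-cycle. So there are at least $4$ points. By (F), one line $l_0$ of $A$ has just two points in $A$, one point $p_0$ of $A$ has just two lines in $A$, and there are no other boundary edges. Some point of $A$ differs from $p_0$ and from the two points on $l_0$. Its three lines lie in $A$ and have all their points in $A$, so $A$ has at least $7$ points and $|A|\ge14$. $\square$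

**Definition of $W$.** Let $\mathcal S=\{A:|A|\ge2,\ |V\setminus A|\ge2,\ d(A)\le3\}$. If $\mathcal S=\emptyset$, put $W=V$. Otherwise let $D\in\mathcal S$ be inclusion-minimal; $|D|\ge3$, as two vertices have $d\ge4$.

If $d(D)=2$, each boundary edge has its own end in $D$, by (F). Deleting one such end from $D$ gives a smaller member of $\mathcal S$ with $d=2-1+2=3$, a contradiction. So $d(D)=3$. If $u\in D$ carried $j\ge2$ boundary edges, then $d(D\setminus\{u\})=3-j+(3-j)=6-2j\le2$, again against minimality. So each vertex of $D$ carries at most one boundary edge.

If no vertex outside $D$ has two or more neighbors in $D$, put $W=D$. Otherwise choose such a vertex $a$ and put $W=D\cup\{a\}$. Three neighbors would give $d(W)=0$ and $W=V$, against $|V\setminus D|\ge2$. So $a$ has exactly two neighbors in $D$, and $d(W)=3-2+1=2$.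

**Lemma 10.** The set $W$ has these properties.

* (P1) $d(W)\le3$, and each vertex of $W$ carries at most one edge of $\delta(W)$.
* (P2) If $A\subseteq W$, $|A|\ge2$ and $|W\setminus A|\ge2$, then $d(A)\ge4$.
* (P3) No vertex outside $W$ has two neighbors in $W$.
* (P4) If $W\ne V$, then $|V\setminus W|\ge13$ and $|W|\ge13$. In particular $n\le12$ implies $W=V$.

*Proof.* (P1) This has been shown for $W=D$ and is empty for $W=V$. If $W=D\cup\{a\}$, one boundary edge is at $a$ and one at a vertex of $D$.

(P2) For $W=V$ this says $\mathcal S=\emptyset$, and for $W=D$ it is minimality. Let $W=D\cup\{a\}$. If $a\notin A$, then $A\subsetneq D$ and minimality applies. Let $a\in A$ and $B=A\setminus\{a\}\ne\emptyset$, and suppose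
$$d(A)=d(B)+3-2e(a,B)\le3 .$$
If $|B|=1$, this says $3\le2e(a,B)\le2$, impossible. Let $|B|\ge2$. As $|D\setminus B|=|W\setminus A|\ge2$, we have $B\subsetneq D$ and $d(B)\ge4$. Since $e(a,B)\le2$, it follows that $d(B)=4$ and $e(a,B)=2$. Put $Z=D\setminus B$. Then $|Z|\ge2$ and $Z\subsetneq D$, so $d(Z)\ge4$. But both neighbors of $a$ in $D$ are in $B$, so $e(Z,a)=0$. Moreover $e(Z,B)\le d(B)-2=2$, and only one edge of $\delta(D)$ does not go to $a$. So $d(Z)\le3$, a contradiction.

(P3) For $W=D$ this holds by choice. For $W=D\cup\{a\}$, $d(W)=2$ and the two boundary edges have ends in $W$ of opposite types by (F), whereas two neighbors of one vertex have the same type.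

(P4) By Lemma 9, applied to $W$ and $V\setminus W$, it suffices that $|V\setminus W|\ge2$. For $W=D$ this holds since $D\in\mathcal S$. For $W=D\cup\{a\}$ it holds since $d(V\setminus W)=2$, while a single vertex has $d=3$. $\square$

## 10. Condition (β) is automatic inside $W$

**Lemma 11.** Every theta $T\subseteq W$ satisfies (β) at each of its ends $X$. In particular $\delta(W)=\{a_1u_1,a_2u_2,a_3u_3\}$ is impossible.

*Proof.* Suppose $S\subseteq V\setminus T$ and $\delta(S)=\{a_iu_i\}$. Then $a_1,a_2,a_3\in S$. Put
$$S_1=S\cap W,\quad S_2=S\setminus W,\quad Q_1=W\setminus S\supseteq T,\quad Q_2=V\setminus(W\cup S).$$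
Edges of $\delta(S)$ have their outer end in $T\subseteq Q_1$, so $e(S_1,Q_2)=e(S_2,Q_2)=0$.

*$S_2=\emptyset$.* Then $S\subseteq W$, $|S|\ge3$, $|W\setminus S|\ge|T|\ge2$ and $d(S)=3$, against (P2).

*$S_2\ne\emptyset$.* Then $d(S_2)\ge2$ by (F), and
$$d(W)=e(S_1,S_2)+e(Q_1,S_2)+e(Q_1,Q_2)=d(S_2)+d(Q_2).$$
If $Q_2\ne\emptyset$ then $d(Q_2)\ge2$ and $d(W)\ge4$, against (P1). So $Q_2=\emptyset$ and $S_2=V\setminus W$.

* If $S_1=\emptyset$, then $S=V\setminus W$ and $\delta(W)=\{a_iu_i\}$. Let $A=W\setminus\{X,u_1,u_2,u_3\}$, and let $y_i$ be the neighbor of $u_i$ in $T$ other than $X$. Since $y_i$ has the type of $X$ and is different from it, $y_i\in A$. The $y_i$ are distinct, because $y_1=y_2$ would give a 4-cycle with $X$. All boundary edges of $W$ are at the $u_i$, and $X$ has only the neighbors $u_i$, so $\delta(A)=\{u_iy_i\}$ and $d(A)=3$. Since $|A|\ge3$ and $|W\setminus A|=4$, this contradicts (P2).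
* If $S_1\ne\emptyset$, then $Q_1=V\setminus S$, so $d(Q_1)=3$, and (P2) applied to $Q_1\subseteq W$ gives $|S_1|=1$, say $S_1=\{p_0\}$. Edges between $p_0$ and $Q_1$ belong to $\delta(S)$, so they are edges $a_iu_i$ with $a_i=p_0$. There is at most one, since the $a_i$ are distinct. Hence $p_0$ sends at least two edges to $S_2=V\setminus W$, against (P1).

The last assertion is the case $S=V\setminus W$. $\square$

## 11. A theta with short cycles

We construct a theta $T\subseteq W$ satisfying (γ). By (P1), $G[W]$ has minimum degree $\ge2$. Let $C$ be a shortest cycle of $G[W]$, of length $2k\ge6$.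

**Step 1: first properties of $C$.** $C$ is induced, since a chord gives a shorter cycle. No vertex of $W\setminus C$ has two neighbors on $C$: at distance $d\le k$ on $C$ they would give a cycle of length $d+2\le k+2<2k$. Each vertex of $C$ has exactly one neighbor off $C$.

**Step 2: if $k\ge4$ then $n\ge3k$.** Let $b_1$ be the number of edges of $\delta(W)$ at $C$. Then $2k-b_1$ vertices of $C$ have an off-$C$ neighbor in $W$. These neighbors are distinct, and each has just one neighbor on $C$, its *foot*. No two of them are adjacent, since this would give a cycle of length at most $k+3<2k$. If $b_2$ edges of $\delta(W)$ are at these neighbors, they send $2(2k-b_1)-b_2$ edges to further vertices of $W$, and $b_1+b_2\le d(W)\le3$. If a further vertex receives two of these edges, with feet at distance $d$ on $C$, there is a cycle of length $d+4\ge2k$. So $d\ge2k-4\ge k$, and the feet are antipodal on $C$. Three feet cannot be pairwise antipodal, so no further vertex receives three. Therefore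
$$|W|\ge2k+(2k-b_1)+\tfrac12\bigl(2(2k-b_1)-b_2\bigr)=6k-2b_1-\tfrac12b_2\ge6k-6 ,$$
and $|W|\ge6k$ if $W=V$, where $b_1=b_2=0$. If $W\ne V$, (P4) gives $2n\ge6k-6+13$. In all cases $2n\ge6k$.

**Step 3: the case $n\in\{9,10\}$.** Then $W=V$ by (P4) and $k=3$ by Step 2. Let $C=c_0\dots c_5$, with off-$C$ neighbors $q_0,\dots,q_5$, which are distinct.

If $q_i\sim q_j$ (adjacent), then $c_i,c_j$ are at odd distance, not $1$ (4-cycle), so antipodal. Then $C\cup\{q_i,q_j\}$ is a theta with ends $c_i,c_j$ and path lengths $3,3,3$. It is induced by Step 1.

If no two $q$'s are adjacent, then $q_0,q_2,q_4$, which have one type, send $6$ edges to vertices of the other type outside $C\cup\{q_0,\dots,q_5\}$. There are $n-6\le4$ of those. So some such $w$ is adjacent to two of them, $q_i,q_j$. The vertex $w$ is not adjacent to $C$, since it is none of the $q$'s. Hence $C\cup\{q_i,w,q_j\}$ is a theta with ends $c_i,c_j$ and path lengths $2,4,4$.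

All cycles of these thetas have $c\le4$. Since $n-4\ge5$ and $12<18\le2n$, they are short.

From now on $n\ge11$.

**Step 4: components of $G[W]-C$.** For such a component $K$ let $\mathrm{Att}(K)\subseteq C$ be the set of vertices with a neighbor in $K$, and let $b_K$ be the number of edges of $\delta(W)$ at $K$. We have $|K|\ge2$, since a single vertex would have two neighbors on $C$, by (P1). Hence by (P2)
$$d(K)=|\mathrm{Att}(K)|+b_K\ge4 .$$
Let $c,c'\in\mathrm{Att}(K)$ be distinct and nonadjacent, with neighbors $q,q'\in K$; so $q\ne q'$. If $c,c'$ have a common neighbor $e$ on $C$ (then unique, as there is no 4-cycle) whose off-$C$ neighbor $q_1$ lies in $K$, put $K^\circ=K\setminus\{q_1\}$. Otherwise put $K^\circ=K$. (The removal will exclude one bad case in Step 6.)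

**Claim.** For some $K$ and some nonadjacent $c,c'\in\mathrm{Att}(K)$, the vertices $q,q'$ lie in one component of $K^\circ$.

*Proof.* Suppose not. First assume that no $K$ has nonadjacent attachments. Then $|\mathrm{Att}(K)|\le2$ and so $b_K\ge2\geq|\mathrm{Att}(K)|$ for all $K$. With $b_C$ the number of edges of $\delta(W)$ at $C$,
$$2k=b_C+\sum_K|\mathrm{Att}(K)|\le b_C+\sum_Kb_K=d(W)\le3,$$
a contradiction.

So some $K$ has nonadjacent $c,c'\in\mathrm{Att}(K)$. As $K$ is connected, our assumption forces $K^\circ\ne K$. That is, any two nonadjacent attachments of $K$ are at distance $2$ on $C$, with their middle in $\mathrm{Att}(K)$. Let $e$ be the middle of $c,c'$. We show $\mathrm{Att}(K)=\{c,e,c'\}$. Another $f\in\mathrm{Att}(K)$ is nonadjacent to $e$, hence at distance $2$ from $e$, hence adjacent to $c$ or $c'$, say to $c$. Then $f,c'$ are at distance $3$ on $C$, a contradiction. Let $K'\ne K''$ be the components of $K\setminus\{q_1\}$ containing $q$ and $q'$. As $q_1$ is adjacent to $e$, it has at most two neighbors in $K$. As $K$ is connected, each of $K',K''$ sends exactly one edge to $q_1$. Each sends exactly one edge to $C$ (to $c$, respectively $c'$). So $d(K')=2+b'$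 and $d(K'')=2+b''$, where $b',b''$ count edges of $\delta(W)$. If $|K'|=1$, then $c,q,q_1,e$ form a 4-cycle; similarly for $K''$. So (P2) gives $b',b''\ge2$ and $d(W)\ge4$, a contradiction. $\square$

**Step 5: a shortest path through $K^\circ$.** Take $K,c,c'$ as in the Claim, and let $Q$ be a shortest $q$–$q'$ path in $K^\circ$. It is an induced path of $G$. A vertex of $K^\circ\setminus Q$ has at most one neighbor on $Q$: two would be at even distance on $Q$, and at distance $\le2$ because $Q$ is shortest, giving a 4-cycle. Consequently, for every subpath $P$ of $Q$:

(4) Every vertex of $K^\circ\setminus P$ has at most one neighbor on $P$; the vertex $q_1$, if it was removed, has at most two.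

For vertices of $Q\setminus P$ this holds because $Q$ is induced. For $q_1$ it holds because its third neighbor is on $C$.

Let $r_0=q,r_1,\dots,r_m=q'$ be, in order, the vertices of $Q$ with a neighbor on $C$, and let $e_0=c,\dots,e_m=c'$ be these neighbors. Each $r_j$ has just one neighbor on $C$, and the $e_j$ are distinct since each has just one neighbor off $C$.

**Step 6(a): some $e_j,e_{j+1}$ are nonadjacent.** Let $P$ be the subpath of $Q$ from $r_j$ to $r_{j+1}$, with $r'$ vertices. Its inner vertices have no neighbor on $C$. So $T=C\cup P$ is a theta with ends $e_j,e_{j+1}$, and each vertex of $P$ has one outer neighbor. Say $b\le3$ of the edges to these outer neighbors leave $W$. The other outer neighbors lie in $K\setminus P$, and by (4) they are distinct, except that $q_1$ may occur twice. If $b>0$, then $|V\setminus W|\ge13\ge b$ by (P4). So there are at least $(r'-b-1)+b=r'-1$ vertices outside $C\cup P$. Hence $2n\ge2k+2r'-1$, i.e. $r'\le n-k$. An arc of $C$ between the nonadjacent ends has length at most $2k-2$, so the cycles of $T$ have length at most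
$$\max\bigl(2k,\ (r'+1)+(2k-2)\bigr)\le n+k-1 .$$

**Step 6(b): all consecutive $e_j,e_{j+1}$ are adjacent.** As the $e_j$ are distinct, $e_0\dots e_m$ is a path along $C$. Since $e_0\not\sim e_m$, $m\ge2$. If $m=2$, then $e_1$ is the common neighbor of $c,c'$, and $r_1\in K$ is its off-$C$ neighbor. So $r_1=q_1\notin K^\circ$, a contradiction. So $m\ge3$. Now consider
$$Z=Q\cup(C\setminus\{e_1,\dots,e_{m-1}\}).$$
The second part is the other arc of $C$ from $e_m$ to $e_0$. It is an induced path because $e_0\not\sim e_m$. The only edges between it and $Q$ are $r_0e_0$ and $r_me_m$. So $Z$ is an induced cycle. The neighbors of $e_1\notin Z$ are $e_0,r_1\in Z$ and $e_2\notin Z$ (here $m\ge3$ is used). And $e_0\not\sim r_1$, since the only neighbor of $r_1$ on $C$ is $e_1$. So $T=Z\cup\{e_1\}$ is a theta with ends $e_0,r_1$.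

Let $Q$ have $r$ vertices. Exactly $r-m+1$ of them, all but $r_1,\dots,r_{m-1}$, have a neighbor off $C\cup Q$, and just one each. Indeed, $r_1,\dots,r_{m-1}$ have two neighbors on $Q$ and one on $C$; the two ends of $Q$ have one on $Q$ and one on $C$; all others have two on $Q$ and none on $C$. As in (a), with $Q$ in place of $P$, there are at least $r-m$ vertices outside $C\cup Q$. So $2n\ge2k+2r-m$ and
$$|Z|=r+2k-(m-1)\le n+k+1-\tfrac m2\le n+k-\tfrac12 ,$$
hence $|Z|\le n+k-1$. The two arcs of $Z$ between $e_0$ and $r_1$ have length $\ge4$, because with the path $e_0e_1r_1$ of length $2$ they form cycles. So the other two cycles of $T$ have length at most $|Z|-4+2<|Z|$.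

**Step 7: shortness.** In both cases $T\subseteq W$ and every cycle of $T$ has $c\le(n+k-1)/2$. Since $n\ge11$ if $k=3$, and $n\ge3k$ if $k\ge4$, we have $n>k+7$ and $n>3k-3$. So
$$n-c\ge\tfrac12(n-k+1)>4,\qquad 3c\le\tfrac32(n+k-1)<2n ,$$
and all cycles of $T$ are short.

## 12. Repairing condition (α)

Let $T\subseteq W$ be the theta of Section 11. By Lemma 11 and (γ), only (α) can fail. If it holds at some end, Proposition 4 is proved. Otherwise let it fail at $X$; by duality let $X$ be a point. Write $u_i=\ell_i=\{X,x_i,a_i\}$ with $x_i\in T\subseteq W$, and let $k_0=\{a_1,a_2,a_3\}$ be the common line.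

**Step 1: all $a_i$ and $k_0$ are in $W$.** Suppose $a_1\notin W$. Since $\ell_1\in W$, (P3) gives $k_0\notin W$, and then, again by (P3), at most one $a_i$ is in $W$. If exactly one is, say $a_3$, then $\delta(W)$ contains $\ell_1a_1,\ell_2a_2,a_3k_0$ and equals this set by (P1). Its ends in $W$ are of both types, contradicting (F). If none is, then $\delta(W)=\{\ell_1a_1,\ell_2a_2,\ell_3a_3\}$, contradicting Lemma 11. So $a_1\in W$, and by symmetry all $a_i\in W$. Then $k_0\in W$ by (P3).

**Step 2: a first replacement.** Let
$$\Theta=\{X,\ell_1,\ell_2,\ell_3,a_1,a_2,a_3,k_0\}\subseteq W .$$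
It is a theta with ends $X,k_0$ and path lengths $3,3,3$: the line $k_0$ has no points besides the $a_i$, and $\ell_i$ contains no $a_j$ with $j\ne i$ (4-cycle). The outer neighbors at $X$ are $x_1,x_2,x_3$. Its cycles have $c=3$ and are short, since $n\ge9$. (β) holds by Lemma 11. If $x_1,x_2,x_3$ have no common neighbor, $(\Theta,X)$ satisfies (α), (β), (γ), and we are done.

**Step 3: a second replacement.** Otherwise let $L=\{x_1,x_2,x_3\}$ be the common line. By (P3), $L\in W$. The points $X,a_1,a_2,a_3,x_1,x_2,x_3$ are distinct, being on three different lines through $X$ and, on each, different from one another. Let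
$$T'=\{X,\ell_1,\ell_2,a_1,a_2,k_0,x_1,x_2,L\}\subseteq W .$$
From the lists $\ell_1=\{X,x_1,a_1\}$, $\ell_2=\{X,x_2,a_2\}$, $k_0=\{a_1,a_2,a_3\}$, $L=\{x_1,x_2,x_3\}$ we read off that $T'$ is a theta with ends $\ell_1,\ell_2$ and paths $\ell_1X\ell_2$, $\ell_1a_1k_0a_2\ell_2$, $\ell_1x_1Lx_2\ell_2$ of lengths $2,4,4$. Its cycles have $c\le4$, hence are short. (β) holds by Lemma 11.

At the end $\ell_1$ the outer neighbors are $\ell_3$ (of $X$), the third line $\mu_1$ of $a_1$ besides $\ell_1,k_0$, and the third line $m_1$ of $x_1$ besides $\ell_1,L$. A common neighbor would be a point of $\ell_3$, i.e. one of $X,a_3,x_3$.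

* $X\in\mu_1$ would put $X,a_1$ on both $\ell_1$ and $\mu_1$.
* $a_3\in\mu_1$ would put $a_1,a_3$ on both $k_0$ and $\mu_1$.
* $x_3\in m_1$ would put $x_1,x_3$ on both $L$ and $m_1$.

Each is a 4-cycle, so all three are impossible. So (α) holds for $(T',\ell_1)$. This proves Proposition 4, and with it Theorem 2. $\square$
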